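# Finite bases for integral relation algebras with a flexible atom

## 1. When every triangle is allowed

Fix a finite list of colors and a list of permitted triangles. We want to color all pairs of points of some set so that two things hold. Every triangle that occurs is permitted. Conversely, every pair sees every triangle that its color permits: if the pair $pq$ has color $c$ and a triangle with sides $a,b,c$ is permitted, then some point $r$ has $pr$ colored $a$ and $rq$ colored $b$. Representing a finite integral relation algebra is exactly such a coloring task. Suppose one color, the *flexible* one, is permitted in every triangle. Can the task then always be solved on a *finite* set of points?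

The question is taken from the paper "Improved Lower Bounds On The Size Of The Smallest Solution To A Graph Colouring Problem, With An Application To Relation Algebra" (http://www.cosc.brocku.ca/Faculty/Winter/JoRMiCS/Vol2/PDF/v2n2.pdf). A representation is known to exist, but the standard construction produces an infinite base.

### Definitions and the cycle law

**Relation algebra.** A relation algebra $\mathcal A$ is a Boolean algebra with a binary operation $;$ (composition), a unary operation $\smile$ (converse) and a constant $1'$ (identity). Composition is associative, distributes over $+$ on both sides, and has $1'$ as two-sided identity. Converse satisfies $x^{\smile\smile}=x$, $(x+y)^\smile=x^\smile+y^\smile$, $(x;y)^\smile=y^\smile;x^\smile$, and $x^\smile;-(x;y)\le -y$. The model to keep in mind is the algebra of all binary relations on a set $X$ with relational composition, converse, and the identity relation.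

**Integral.** $\mathcal A$ is integral if $1'$ is an atom. For instance, the algebra of all binary relations on $\{1,2\}$ is not integral, because there $1'$ is the union of the two atoms $\{(1,1)\}$ and $\{(2,2)\}$.

**Flexible atom.** Let $\mathcal A$ be finite and integral, let $At$ be its set of atoms, and put $D=At\setminus\{1'\}$. An atom $f\in D$ is flexible if $f\le a;b$ for all $a,b\in D$.

**Representation.** A representation of $\mathcal A$ over a base set $X$ is an embedding of $\mathcal A$ into the algebra of all binary relations on $X$ that preserves the Boolean operations, composition, converse and identity. The base is finite if $X$ is finite.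

We use the following textbook facts. Converse is a Boolean automorphism, so it permutes the atoms, and $1'^\smile=1'$. In a finite algebra, $x;y=\sum\{a;b: a\le x,\ b\le y\text{ atoms}\}$. For atoms $a,b,c$ the *cycle law* says
$$c\le a;b\iff a\le c;b^\smile\iff b\le a^\smile;c\iff c^\smile\le b^\smile;a^\smile.\tag{1}$$
In particular $1'\le a;b$ if and only if $a\le 1';b^\smile=b^\smile$, that is, if and only if $b=a^\smile$.

Two consequences for a flexible atom $f$ will be used all the time. First, $f^\smile$ is flexible too: from $f\le b^\smile;a^\smile$ we get $f^\smile\le a;b$. Second,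
$$\text{if } a,b,c\in D \text{ and at least one of them is } f \text{ or } f^\smile,\text{ then } c\le a;b.\tag{2}$$
If $c$ is the flexible one, this is the definition. If $a$ is, flexibility gives $a\le c;b^\smile$, and (1) turns this into $c\le a;b$. If $b$ is, use $b\le a^\smile;c$ in the same way.

### From labelings to representations

The first lemma turns the algebraic question into the coloring question. From here on, $\mathcal A$ is a finite integral relation algebra with a flexible atom $f$.

**Lemma 1.** Let $V$ be a finite set with $|V|\ge2$, and let $\eta:V\times V\to At$ satisfy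

- ($\eta$1) $\eta(p,q)=1'$ if and only if $p=q$;
- ($\eta$2) $\eta(q,p)=\eta(p,q)^\smile$;
- ($\eta$3) $\eta(p,q)\le\eta(p,r);\eta(r,q)$ for pairwise distinct $p,q,r$;
- ($\eta$4) if $p\ne q$, $a,b\in D$ and $\eta(p,q)\le a;b$, then some $r$ has $\eta(p,r)=a$ and $\eta(r,q)=b$.

Then $\rho(x)=\{(p,q):\eta(p,q)\le x\}$ is a representation of $\mathcal A$ over $V$.

**Proof.** We first remove the restrictions in ($\eta$3) and ($\eta$4), and then read off the homomorphism properties.

*($\eta$3) holds for all $p,q,r$.* If $r=p$, the right side is $1';\eta(p,q)=\eta(p,q)$; the case $r=q$ is the same. If $p=q\ne r$, the claim is $1'\le a;a^\smile$ with $a=\eta(p,r)$, which is true by (1).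

*($\eta$4) holds for all $p,q$ and all $a,b\in At$.* Let $p\neq q$. If $a=1'$, then $\eta(p,q)\le b$, so $b=\eta(p,q)$ and $r=p$ works. If $b=1'$, take $r=q$. Now let $p=q$. Then $1'\le a;b$, so $b=a^\smile$, and we need only find $r$ with $\eta(p,r)=a$. If $a=1'$, take $r=p$. If $a\in D$, choose any $q'\ne p$. By (2), $\eta(p,q')\le a;f$, so ($\eta$4) for $(p,q')$ gives $r$ with $\eta(p,r)=a$.

In passing we have shown that every atom is a value of $\eta$.

*$\rho$ is a representation.* Since $\eta$ is a total function into the atoms, $\rho$ preserves the Boolean operations, with $\rho(1)=V\times V$. By ($\eta$1) it sends $1'$ to the identity relation, and by ($\eta$2) it preserves converse. If $(p,r)\in\rho(x)$ and $(r,q)\in\rho(y)$, then $\eta(p,q)\le\eta(p,r);\eta(r,q)\le x;y$. Hence $\rho(x);\rho(y)\subseteq\rho(x;y)$. Conversely, if $\eta(p,q)\le x;y$, then $\eta(p,q)\le a;b$ for some atoms $a\le x$, $b\le y$, and the extended ($\eta$4) gives $r$ with $(p,r)\in\rho(x)$ and $(r,q)\in\rho(y)$. Finally $\rho$ is injective: if $x\ne0$ there is an atom $a\le x$, and $a$ is a value of $\eta$, so $\rho(x)\neq\emptyset$. A Boolean homomorphism with this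 property is injective. $\square$

### The easy case and its proof

**Proposition 2.** Suppose *every* element of $D$ is flexible, and let $d=|D|$. Then $\mathcal A$ has a representation over any set of size $N\ge3$ with $N^2d^2(1-d^{-2})^{N-2}<1$. In particular it has one over a finite base.

**Proof.** Let $|V|=N$. For each unordered pair of distinct points pick an order $(p,q)$, choose $\eta(p,q)\in D$ uniformly and independently of the other pairs, and put $\eta(q,p)=\eta(p,q)^\smile$. Put $\eta(p,p)=1'$. Then ($\eta$1) and ($\eta$2) hold, and ($\eta$3) holds because all three labels lie in $D$ and are flexible. For ($\eta$4), fix $p\ne q$ and $a,b\in D$. Since $\smile$ permutes $D$, both $\eta(p,r)$ and $\eta(r,q)$ are uniform on $D$. So each $r\notin\{p,q\}$ has the right labels with probability $d^{-2}$. These events are independent for different $r$, since they involve different pairs. Thus all $r$ fail with probability $(1-d^{-2})^{N-2}$. A union bound over fewer than $N^2d^2$ choices of $(p,q,a,b)$ shows that ($\eta$4) holds with positive probability. Apply Lemma 1. The condition on $N$ holds for all large $N$. $\square$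

Here are two instances by hand. If $D=\{f\}$, three points suffice: color all pairs $f$; the third point witnesses $f\le f;f$.

Next let $D=\{f,f^\smile\}$ with $f\ne f^\smile$. Take the points of $\mathbb Z/7$ and let $f$ be the relation $i\to j$ given by $j-i\in\{1,2,4\}$. Translations and multiplication by $2$ are automorphisms that act transitively on arcs, so it is enough to look at the arc $0\to1$. The point $4$ has $0\to4\to1$. The point $2$ has $0\to2$, $1\to2$. The point $6$ has $6\to0$, $6\to1$. The points $3,5$ have an arc to $0$ and an arc from $1$. So all four patterns occur on every arc. Hence the relations $1',f,f^\smile$ are the atoms of an algebra of relations on $7$ points, and both non-identity atoms are flexible.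

**What changes in general?** The proof of Proposition 2 never had to avoid a triangle. In general only $f$ and $f^\smile$ are guaranteed to be allowed everywhere, and ($\eta$3) and ($\eta$4) begin to pull in opposite directions.

## 2. A forbidden triangle, and bounds on the base

Here is the smallest example of the conflict. In the Petersen graph the vertices are the $2$-subsets of $\{1,\dots,5\}$, adjacent when disjoint. Let $a$ be adjacency and $f$ be "distinct and not adjacent". Every vertex has $3$ neighbors. Two disjoint $2$-sets have no common neighbor, since only one element is left over. Two intersecting ones have exactly one common neighbor, namely the complement of their union. Now count the third vertices.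

- On an adjacent pair: none adjacent to both, two adjacent to the first only, two to the second only, and $10-2-4=4$ adjacent to neither.
- On a non-adjacent pair: one adjacent to both, two to the first only, two to the second only, and $10-2-5=3$ adjacent to neither.

So $a;a=1'+f$, $a;f=f;a=a+f$, $f;f=1$. This is an algebra of relations, hence an integral relation algebra with atoms $1',a,f$. The atom $f$ is flexible. The triangle $aaa$ is forbidden, since $a\not\le a;a$. Call this algebra $\mathcal P$.

**Why independent random colors fail.** Try to represent $\mathcal P$ by coloring each pair independently, with any probabilities. Fix $p\ne q$, and let $\pi$ be the probability that some $r$ has $\eta(p,r)=\eta(r,q)=a$. This event involves only pairs other than $\{p,q\}$, so it is independent of $\eta(p,q)$. If $\eta(p,q)=f$, we need the event; if $\eta(p,q)=a$, we need its complement. So, given the color, a pair colored $f$ is wrong with probability $1-\pi$ and a pair colored $a$ is wrong with probability $\pi$, *with the same $\pi$*, and one of these is at least $\frac12$. Repairing by recoloring with $f$ every pair in an $aaa$ triangle does not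 help: a pair colored $a$ survives only with probability $1-\pi$, and $1-\pi$ is the quantity that has to be tiny for the pairs colored $f$. The colors must therefore depend on each other. The existence of witnesses for a pair has to know the color of that pair.

The main result says that this can always be arranged, and on a base of polynomial size.

**Theorem 3.** Let $\mathcal A$ be a finite integral relation algebra with $n$ atoms, one of which is flexible. Then $\mathcal A$ has a representation over a base of size at most $10^7\,n^7(1+\ln n)$. Conversely, every representation of $\mathcal A$ has a base of size at least $(n-1)^2+2$.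

In particular the answer to the question is yes: every finite integral relation algebra with a flexible atom has a representation over a finite base. Its minimal base size lies between $(n-1)^2+2$ and $10^7n^7(1+\ln n)$.

**Proof of the lower bound.** Let $\mathcal A$ be represented over $W$, and let $(p,q)$ be a pair in the relation representing $f$. Then $p\neq q$, as $f$ is disjoint from $1'$. For each $(a,b)\in D^2$ we have $f\le a;b$, so there is $r$ with $(p,r)$ in the relation of $a$ and $(r,q)$ in that of $b$. Here $r\notin\{p,q\}$, because $a,b\ne1'$. The relations of distinct atoms are disjoint, so $r$ determines $(a,b)$, and the $(n-1)^2$ pairs $(a,b)$ need different points $r$. Hence $|W|\ge(n-1)^2+2$. $\square$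

For $D=\{f\}$ the bound is $3$, which is attained. For the $7$-point and $10$-point examples it is $6$. The rest of these notes proves the upper bound.

## 3. Merging $f$ and $f^\smile$ into one symmetric color

The purpose of this section is to postpone the choice between $f$ and $f^\smile$ to the very end, and to list exactly what a coloring must do.

Put $A=D\setminus\{f,f^\smile\}$, which is closed under converse. Let $\varphi$ be a new symbol with $\varphi^\smile=\varphi$, and let $C=A\cup\{\varphi\}$, $\alpha=|C|$. Then $1\le\alpha\le n-1$ and $|D|\le\alpha+1$. For $a,b,c\in C$ let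
$$T(a,b,c)\quad\text{mean}\quad \varphi\in\{a,b,c\}\ \text{ or }\ c\le a;b .$$
So $T$ is "allowed triangle", and $\varphi$ makes every triangle allowed. By the cycle law (1),
$$T(a,b,c)\iff T(c,b^\smile,a)\iff T(a^\smile,c,b)\iff T(b^\smile,a^\smile,c^\smile).\tag{3}$$

A *$C$-coloring* of a finite set $V$ is a map $\chi$ from ordered pairs of distinct elements to $C$ with $\chi(q,p)=\chi(p,q)^\smile$. A *witness* for $(p,q)$ with legs $(a,b)$ is an $r\notin\{p,q\}$ with $\chi(p,r)=a$ and $\chi(r,q)=b$. Consider these conditions, for all distinct $p,q$:

- **(R1)** for $r\notin\{p,q\}$: $T(\chi(p,r),\chi(r,q),\chi(p,q))$;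
- **(R2)** for $a,b\in A$ with $T(a,b,\chi(p,q))$ there is a witness for $(p,q)$ with legs $(a,b)$;
- **(R3)$_K$** for $a,b\in C$ with $\varphi\in\{a,b\}$ there are at least $K$ witnesses for $(p,q)$ with legs $(a,b)$.

The condition in (R1) does not depend on how the triple is ordered. Write $a=\chi(p,r)$, $b=\chi(r,q)$, $c=\chi(p,q)$. Exchanging $q$ and $r$ turns $T(a,b,c)$ into $T(c,b^\smile,a)$, and exchanging $p$ and $r$ turns it into $T(a^\smile,c,b)$. Both are equivalent to $T(a,b,c)$ by (3), and these two exchanges generate all permutations.

**Lemma 4.** Suppose $|V|\ge2$, $\chi$ satisfies (R1), (R2), (R3)$_K$ with $K\ge1$, and $|V|^2(\alpha+1)^2(3/4)^K<1$. Then $\mathcal A$ has a representation over $V$.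

**Proof.** Put $\eta(p,p)=1'$, and $\eta(p,q)=\chi(p,q)$ if $\chi(p,q)\in A$. It remains to treat pairs with $\chi(p,q)=\varphi$. If $f=f^\smile$, let $\eta(p,q)=f$ on all of them. If $f\ne f^\smile$, toss a fair coin for each such unordered pair, independently, and set either $\eta(p,q)=f$, $\eta(q,p)=f^\smile$ or the other way round. Then ($\eta$1) and ($\eta$2) of Lemma 1 hold.

**Step 1: witnesses with a leg $f$ or $f^\smile$.** We claim that the tosses can be made so that for distinct $p,q$ and all $(a,b)\in D^2$ meeting $\{f,f^\smile\}$ there is $r\notin\{p,q\}$ with $\eta(p,r)=a$, $\eta(r,q)=b$. If $f=f^\smile$, this is (R3)$_1$ with $f$ replaced by $\varphi$. Otherwise fix $p,q,a,b$ and replace occurrences of $f,f^\smile$ in $(a,b)$ by $\varphi$. By (R3)$_K$ there are at least $K$ candidates $r$ for the new legs. Each leg in $A$ is already correct, and each leg $\varphi$ receives the desired label with probability $\frac12$. So a candidate succeeds with probability at least $\frac14$. The candidates are independent, since the pairs $\{p,r\},\{r,q\}$ are different for different $r$. So all fail with probability at most $(3/4)^K$. There are at most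 $|V|^2(\alpha+1)^2$ choices of $(p,q,a,b)$, and the union bound proves the claim.

**Step 2: ($\eta$3).** Let $p,q,r$ be distinct. If all three labels are in $A$, the condition is (R1). Otherwise one of them is $f$ or $f^\smile$, and (2) applies.

**Step 3: ($\eta$4).** Let $p\ne q$, $a,b\in D$ and $\eta(p,q)\le a;b$. If $(a,b)$ meets $\{f,f^\smile\}$, use Step 1. Otherwise $a,b\in A$. Then $T(a,b,\chi(p,q))$ holds: either $\chi(p,q)=\varphi$, or $\chi(p,q)=\eta(p,q)\le a;b$. Now (R2) gives the witness, and legs in $A$ are unchanged by passing from $\chi$ to $\eta$.

Lemma 1 finishes the proof. $\square$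

So we must construct a pair $(V,\chi)$.

## 4. Triangle-free base graphs and the witnesses they miss

To make (R1) cheap, hide all forbidden triangles behind $\varphi$: take a triangle-free graph, color all non-adjacent pairs $\varphi$, and color the edges from $C$. Every triangle then contains a $\varphi$, so (R1) holds.

A good graph for witnesses of non-adjacent pairs is the *blown-up pentagon*: $X=\mathbb Z_5\times\{1,\dots,m\}$, with $x\sim y$ if and only if the first coordinates differ by $\pm1$ modulo $5$. It has no triangles, because a sum of three terms $\pm1$ is one of $\pm1,\pm3$, hence not $0$ modulo $5$. Every vertex has $2m$ neighbors. Two distinct non-adjacent vertices have $2m$ common neighbors if the first coordinates agree, and $m$ if they differ by $\pm2$. So non-adjacent pairs always have at least $m$ common neighbors, and there is plenty of room for randomness.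

The trouble is with adjacent pairs, which have no common neighbor. Suppose $A\ne\emptyset$ and $m\ge2$.

- If some edge $xy$ is colored $\varphi$, then (R2) requires a witness with legs $(a,b)$ for all $a,b\in A$. Such a witness would be a common neighbor of $x$ and $y$, and there is none.
- If no edge is colored $\varphi$, take two vertices $x\neq y$ with the same first coordinate and $a\in A$. A witness with legs $(a,\varphi)$ would be adjacent to $x$ and not to $y$, but $x$ and $y$ have the same neighbors. So (R3) fails.

Thus no coloring of this kind works for any algebra with $A\neq\emptyset$. Moreover, whenever $c\le a;b$ with $a,b,c\in A$, a pair colored $c$ needs a triangle with all three colors in $A$, and a triangle-free graph offers no place for it.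

The way past this is to replace each vertex $x$ by a copy $\{x\}\times J$ of one finite set $J$ that carries its own coloring $H$. Pairs over non-adjacent base vertices stay colored $\varphi$. A triangle with all colors in $A$ can now occur, but only with two of its vertices over one base vertex and the third over an adjacent one. A pair over adjacent $x,y$ can find its witness in the copy over $y$.

## 5. Addresses, functions on addresses, and the gadget $J$

**What the gadget must do.** Orient an edge as $x\to y$. Let each $j\in J$ carry a function $u_j:\Lambda\to C$ on a finite set $\Lambda$ of *addresses*, and give each $i$ in the copy over the tail $x$ an address $\lambda(i)\in\Lambda$. Color the pair $((x,i),(y,j))$ by $u_j(\lambda(i))$. Two kinds of triangle must be controlled.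

- For $(x,i),(y,j),(y,k)$ with $\sigma=\lambda(i)$ we need $T(u_j(\sigma),H(j,k),u_k(\sigma))$. This is achieved by *definition* of $H$: let $H(j,k)$ differ from $\varphi$ only if this holds at every address.
- For $(x,i),(x,j),(y,k)$ with $\sigma=\lambda(i)$, $\tau=\lambda(j)$ we need $T(H(i,j),u_k(\tau),u_k(\sigma))$. The function $u_k$ sees only addresses. So put a coloring $\gamma$ on $\Lambda$ which agrees with $H(i,j)$ at $(\lambda(i),\lambda(j))$ whenever $H(i,j)\in A$, and admit only functions $u_k$ compatible with $\gamma$.

There is a circularity here: $H$ is defined through the functions $u$, the functions through $\Lambda$ and $\gamma$, and $\gamma$ should know $H$. Taking $\Lambda=J$ is hopeless, since $J$ is to contain functions on $\Lambda$. We break the circle by letting $\gamma$ know only a *tentative* color $\beta$, of which $H$ is a thinning: $H$ equals $\beta$ or $\varphi$. The remaining mismatch, pairs with $\beta\in A$ but $H=\varphi$, is handled by one extra bit in the address. Now the definitions.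

**Definition of $Z$ and $\beta$.** Let $G=\mathbb Z/\alpha\mathbb Z$, let $\kappa:G\to C$ be a bijection, $Z=\{0,1\}\times G$, and let $\varepsilon(z)$ be the first coordinate of $z$. Put
$$\beta((0,g),(1,h))=\kappa(h-g),\qquad \beta((1,h),(0,g))=\kappa(h-g)^\smile,$$
and $\beta(z,z')=\varphi$ if $\varepsilon(z)=\varepsilon(z')$, including $z=z'$. Then $\beta(z',z)=\beta(z,z')^\smile$, and
$$\text{for every } z\in Z,\ b\in A \text{ there is } z' \text{ with } \beta(z,z')=b,\ \text{ and then } \varepsilon(z')\ne\varepsilon(z).\tag{4}$$
For $z=(0,g)$ take $z'=(1,g+\kappa^{-1}(b))$; for $z=(1,h)$ take $z'=(0,h-\kappa^{-1}(b^\smile))$. The last part of (4) holds because $b\neq\varphi$.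

**Definition of $\Lambda$ and $\gamma$.** Let $\Lambda=Z\times\{0,1\}$. Put $\gamma((z,k),(z',k'))=\varphi$ if $k=k'=1$, and $=\beta(z,z')$ otherwise. Then $\gamma(\tau,\sigma)=\gamma(\sigma,\tau)^\smile$. Call $\sigma,\tau\in\Lambda$ *free* if $\sigma\ne\tau$ and $\gamma(\sigma,\tau)=\varphi$; this is a symmetric relation.

**Definition of $U$.** Let $U$ be the set of $u:\Lambda\to C$ whose support $\{\sigma:u(\sigma)\ne\varphi\}$ has size at most $2$ and which satisfy
$$T(\gamma(\sigma,\tau),u(\tau),u(\sigma))\quad\text{for all distinct }\sigma,\tau\in\Lambda.\tag{5}$$
By (3) (in the form $T(a,b,c)\iff T(a^\smile,c,b)$), the condition for $(\sigma,\tau)$ is equivalent to the one for $(\tau,\sigma)$. If one of $u(\sigma),u(\tau)$ is $\varphi$, the condition holds. So functions of support at most $1$ are all in $U$, and if the support is contained in $\{\sigma,\tau\}$ with $\sigma\neq\tau$, only the condition for this pair matters.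

**Definition of $J$ and $H$.** Fix $z_0\in Z$ and let
$$J=\{(u,z)\in U\times Z:\ |\mathrm{supp}\,u|\le1\ \text{ or }\ z=z_0\}.$$
For $i=(u,z)\in J$ write $u_i=u$, $z_i=z$, $\varepsilon_i=\varepsilon(z)$. For distinct $i,j\in J$ let
$$H(i,j)=\begin{cases}\beta(z_i,z_j)&\text{if }T(u_i(\sigma),\beta(z_i,z_j),u_j(\sigma))\text{ for all }\sigma\in\Lambda,\\ \varphi&\text{otherwise.}\end{cases}$$
By (3) (in the form $T(a,b,c)\iff T(c,b^\smile,a)$), $H(j,i)=H(i,j)^\smile$. The restriction to $z=z_0$ for functions of support $2$ only keeps $J$ small.

**Example.** Take $\mathcal P$ from Section 2, so $C=\{\varphi,a\}$, $\alpha=2$, and $T$ fails only at $(a,a,a)$. With $\kappa(0)=\varphi$, $\kappa(1)=a$, the coloring $\beta$ is a perfect matching of color $a$ on the four points of $Z$: $(0,0)$ with $(1,1)$, and $(0,1)$ with $(1,0)$. There are $8$ addresses. Each matched pair of $Z$ gives three pairs of addresses with $\gamma=a$ (not both bits equal to $1$), so $6$ of the $28$ pairs of addresses have color $a$ and $22$ are free. The functions in $U$ are the characteristic functions (value $a$ on the set, $\varphi$ off it) of the empty set, the $8$ singletons,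 and the $22$ free pairs. So $|J|=9\cdot4+22=58$. Two elements $i,j$ have $H(i,j)=a$ exactly when $z_i,z_j$ are matched and the supports of $u_i,u_j$ are disjoint.

**Lemma 5.** The gadget has the following properties.

- **(H1)** If $H(i,j)\in A$, then $H(i,j)=\beta(z_i,z_j)$, $\varepsilon_i\ne\varepsilon_j$, and $T(u_i(\sigma),H(i,j),u_j(\sigma))$ for all $\sigma\in\Lambda$.
- **(H2)** If $i\in J$, $\sigma\in\Lambda$, $a,b\in A$ and $T(u_i(\sigma),b,a)$, there is $j\in J$, $j\ne i$, with $H(i,j)=b$ and $u_j(\sigma)=a$.
- **(H3)** $2\le|J|\le16\alpha^4$.

**Proof.** (H1) is read off from the definitions, since $\beta(z_i,z_j)\in A$ forces $\varepsilon_i\ne\varepsilon_j$.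

For (H2), choose by (4) a $z'$ with $\beta(z_i,z')=b$. Let $v(\sigma)=a$ and $v=\varphi$ elsewhere, and put $j=(v,z')$. Then $j\in J$ because the support has size $1$, and $j\ne i$ because $\varepsilon(z')\ne\varepsilon_i$. The condition $T(u_i(\tau),b,v(\tau))$ holds at $\tau=\sigma$ by assumption, and at $\tau\neq\sigma$ because $v(\tau)=\varphi$. So $H(i,j)=\beta(z_i,z')=b$.

For (H3), $|\Lambda|=4\alpha$. There are $1+4\alpha(\alpha-1)\le4\alpha^2$ functions of support at most $1$, and at most $\binom{4\alpha}{2}(\alpha-1)^2\le8\alpha^2\cdot\alpha^2$ of support $2$. Hence $|J|\le4\alpha^2\cdot2\alpha+8\alpha^4\le16\alpha^4$. The constant function $\varphi$ paired with all $z\in Z$ gives $|J|\ge2\alpha\ge2$. $\square$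

## 6. Independent sets and the extra address bit

We now say how an element of $J$ gets its address: the first part is $z_i$, and the bit is membership in a chosen set. The set must not erase any color of $H$ that is really there.

Call $I\subseteq J$ *independent* if $H(i,j)=\varphi$ for all distinct $i,j\in I$. For independent $I$ define
$$\lambda_I:J\to\Lambda,\qquad \lambda_I(i)=(z_i,1_I(i)),$$
where $1_I(i)=1$ if $i\in I$ and $0$ otherwise.

**Lemma 6.** Let $I$ be independent and $i\ne j$. If $H(i,j)\in A$, then $\lambda_I(i)\ne\lambda_I(j)$ and $\gamma(\lambda_I(i),\lambda_I(j))=H(i,j)$.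

**Proof.** By (H1), $\varepsilon_i\ne\varepsilon_j$, so $z_i\ne z_j$. By independence, $i$ and $j$ are not both in $I$, so the two bits are not both $1$. Hence $\gamma(\lambda_I(i),\lambda_I(j))=\beta(z_i,z_j)=H(i,j)$. $\square$

If instead $H(i,j)=\varphi$, we shall want $\lambda_I(i),\lambda_I(j)$ to be *free* for many of the sets $I$ in use, because a function in $U$ can take arbitrary values at two free addresses. The hard pairs are those with $\beta(z_i,z_j)\in A$ and $H(i,j)=\varphi$: they are free only if both $i$ and $j$ lie in $I$. So we want a random independent set that catches every such pair with decent probability.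

**Random independent set.** Choose type 1 or type 2 with probability $\frac12$ each.

- *Type 1.* Choose $\varepsilon\in\{0,1\}$ uniformly and let $I$ be a uniformly random subset of $\{i:\varepsilon_i=\varepsilon\}$.
- *Type 2.* Choose uniformly one of the $4\alpha\cdot\alpha\cdot\alpha=4\alpha^3$ triples $(\sigma,z,c)$ with $\sigma\in\Lambda$, $\varepsilon(z)=0$, $c\in C$, and let
$$I=\{i: z_i=z,\ u_i(\sigma)=c\}\ \cup\ \{j:\varepsilon_j=1,\ \neg T(c,\beta(z,z_j),u_j(\sigma))\}.$$

Both types are independent. For type 1 this is (H1). For type 2, $\varepsilon$ is constant inside each of the two parts, so (H1) handles pairs within a part. For $i$ in the first part and $j$ in the second, $T(u_i(\sigma),\beta(z_i,z_j),u_j(\sigma))$ fails, so $H(i,j)=\varphi$ by definition.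

The point of type 2 is economy. One could also use a random two-element independent set $\{i,j\}$, but a given pair would then appear only with probability of order $|J|^{-2}$. Type 2 reaches it through a triple $(\sigma,z,c)$.

**Lemma 7.** (a) If $i\ne j$ in $J$ and $H(i,j)=\varphi$, then $\Pr[\lambda_I(i),\lambda_I(j)\text{ free}]\ge\frac1{8\alpha^3}$.

(b) For any $i,j\in J$ (possibly equal) and independent random $I,I'$, $\Pr[\lambda_I(i),\lambda_{I'}(j)\text{ free}]\ge\frac1{64}$.

**Proof.** (a) There are three cases.

If $z_i\ne z_j$ and $\beta(z_i,z_j)=\varphi$, the addresses are distinct and $\gamma=\varphi$ whatever the bits are. They are always free.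

If $z_i=z_j=z$, consider type 1 with $\varepsilon=\varepsilon_i$, which has probability $\frac14$. With conditional probability $\frac12$ exactly one of $i,j$ lies in $I$. Then the addresses are $(z,1)$ and $(z,0)$ in some order, which are free since $\beta(z,z)=\varphi$. So the probability is at least $\frac18$.

If $\beta(z_i,z_j)\in A$, then $\varepsilon_i\ne\varepsilon_j$. Since freeness is symmetric and $H(j,i)=\varphi$ as well, we may take $\varepsilon_i=0$, $\varepsilon_j=1$. As $H(i,j)\ne\beta(z_i,z_j)$, there is $\sigma$ with $\neg T(u_i(\sigma),\beta(z_i,z_j),u_j(\sigma))$. The type 2 set of the triple $(\sigma,z_i,u_i(\sigma))$ contains $i$ (first part) and $j$ (second part). It is drawn with probability at least $\frac12\cdot\frac1{4\alpha^3}=\frac1{8\alpha^3}$. Then the addresses are $(z_i,1)\ne(z_j,1)$, which are free because both bits are $1$.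

(b) From type 1 alone, $\Pr[i\in I]\ge\frac12\cdot\frac12\cdot\frac12=\frac18$ (and likewise $\Pr[j\in I']\ge\frac18$), and $\Pr[j\notin I']\ge\frac14$, since given type 1 the element $j$ is left out with probability at least $\frac12$. If $z_i\ne z_j$, the event $i\in I$, $j\in I'$ has probability at least $\frac1{64}$ and gives the free addresses $(z_i,1),(z_j,1)$. If $z_i=z_j$, the event $i\in I$, $j\notin I'$ has probability at least $\frac1{32}$ and gives the free addresses $(z_i,1),(z_i,0)$. $\square$

In the example $\mathcal P$, a hard pair has $z_i,z_j$ matched and a common support point $\sigma$. The type 2 set of $(\sigma,z,a)$ consists of all $i$ with $z_i=z$ and $\sigma\in\mathrm{supp}\,u_i$, together with all $j$ with $z_j$ matched to $z$ and $\sigma\in\mathrm{supp}\,u_j$.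

## 7. Copies of $J$ over the blown-up pentagon

Let $X=\mathbb Z_5\times\{1,\dots,m\}$ be the blown-up pentagon of Section 4. For each edge $\{x,y\}$ choose independently a uniformly random orientation and, independently of it, a random independent set $I_{xy}$ as in Section 6, and put $\lambda_{xy}=\lambda_{I_{xy}}$. Let $V=X\times J$ and define
$$\begin{aligned}
\chi((x,i),(x,j))&=H(i,j) &&\text{for } i\ne j,\\
\chi((x,i),(y,j))&=\varphi &&\text{if } x\ne y,\ x\not\sim y,\\
\chi((x,i),(y,j))&=u_j(\lambda_{xy}(i)),\quad \chi((y,j),(x,i))=u_j(\lambda_{xy}(i))^\smile &&\text{if } x\to y.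
\end{aligned}$$
So addresses belong to the tail of an arc, and functions act at its head. This is a $C$-coloring.

**Lemma 8.** Whatever the random choices are, $\chi$ satisfies (R1).

**Proof.** If one of the three pairs is colored $\varphi$, (R1) holds for the triple. So take three distinct vertices with no pair colored $\varphi$.

They do not lie over three distinct elements of $X$: two of these would be non-adjacent, as $X$ has no triangles, and the pair above them would be colored $\varphi$. They do not all lie over one element of $X$: two of them would have the same $\varepsilon$, hence $H=\varphi$ by (H1). So they lie over exactly two elements, which are adjacent, say $x\to y$. Recall that (R1) may be checked for any one ordering of the triple.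

*Two vertices at the head:* $(x,i),(y,j),(y,k)$. Let $\sigma=\lambda_{xy}(i)$. The colors from $(x,i)$ to $(y,j)$, from $(y,j)$ to $(y,k)$, and from $(x,i)$ to $(y,k)$ are $u_j(\sigma)$, $H(j,k)$, $u_k(\sigma)$. Since $H(j,k)\in A$, (H1) gives $T(u_j(\sigma),H(j,k),u_k(\sigma))$.

*Two vertices at the tail:* $(x,i),(x,j),(y,k)$. Let $\sigma=\lambda_{xy}(i)$, $\tau=\lambda_{xy}(j)$. The colors from $(x,i)$ to $(x,j)$, from $(x,j)$ to $(y,k)$, and from $(x,i)$ to $(y,k)$ are $H(i,j)$, $u_k(\tau)$, $u_k(\sigma)$. As $H(i,j)\in A$, Lemma 6 gives $\sigma\ne\tau$ and $\gamma(\sigma,\tau)=H(i,j)$. Since $u_k\in U$, (5) gives $T(H(i,j),u_k(\tau),u_k(\sigma))$. $\square$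

## 8. Where the witnesses come from

Next we isolate three properties of the random choices from which all witnesses follow. Let $K\ge1$.

- **E0**: every $x\in X$ has at least $K+1$ out-neighbors.
- **E1**: for every $x$ and distinct $i,j\in J$ with $H(i,j)=\varphi$ there are at least $K$ vertices $w$ with $x\to w$ and $\lambda_{xw}(i),\lambda_{xw}(j)$ free.
- **E2**: for all distinct non-adjacent $x,y$ and all $i,j\in J$ there are at least $K$ vertices $w$ with $x\to w$, $y\to w$ and $\lambda_{xw}(i),\lambda_{yw}(j)$ free.

**Lemma 9.** If E0, E1 and E2 hold, then $\chi$ satisfies (R2) and (R3)$_K$.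

**Proof.** Let $P=(x,i)$ and $Q=(y,j)$ be distinct vertices of $V$. We go through the possible positions of $x$ and $y$.

**Case 1: $x=y$ and $H(i,j)=\varphi$.** The witness sits over a common out-neighbor, with a function written for the purpose. Let $a,b\in C$ be arbitrary. For each $w$ from E1 let $\sigma=\lambda_{xw}(i)$, $\tau=\lambda_{xw}(j)$, which are free. Define $u(\sigma)=a$, $u(\tau)=b^\smile$, and $u=\varphi$ elsewhere. The only condition to check in (5) is the one for $(\sigma,\tau)$, and it holds because $\gamma(\sigma,\tau)=\varphi$. So $u\in U$ and $k=(u,z_0)\in J$. For $R=(w,k)$ we get $\chi(P,R)=u(\sigma)=a$ and $\chi(Q,R)=u(\tau)=b^\smile$, so $\chi(R,Q)=b$. Different $w$ give different $R$, so every pair of legs has at least $K$ witnesses.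

**Case 2: $x=y$ and $H(i,j)=c\in A$.** For every out-neighbor $w$ of $x$ let $\sigma=\lambda_{xw}(i)$, $\tau=\lambda_{xw}(j)$. By Lemma 6, $\sigma\ne\tau$ and $\gamma(\sigma,\tau)=c$. Let $a,b\in C$ with $T(a,b,c)$, and define $u$ as in Case 1. The condition needed in (5) is $T(c,b^\smile,a)$, which by (3) is equivalent to $T(a,b,c)$. So $u\in U$, and $R=(w,(u,z_0))$ is a witness with legs $(a,b)$. By E0 there are at least $K$ of them. For $a,b\in A$ this is (R2). If $\varphi\in\{a,b\}$, then $T(a,b,c)$ holds, and this is (R3)$_K$.

**Case 3: $x\ne y$ and $x\not\sim y$.** Here $\chi(P,Q)=\varphi$. For each $w$ from E2 let $\sigma=\lambda_{xw}(i)$, $\tau=\lambda_{yw}(j)$, which are free, and take the same $u$ as in Case 1. Since $x\to w$ and $y\to w$, the vertex $R=(w,(u,z_0))$ has $\chi(P,R)=a$ and $\chi(Q,R)=b^\smile$. So all legs $(a,b)\in C^2$ have at least $K$ witnesses.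

**Case 4: $x\sim y$.** A vertex $R$ is a witness for $(P,Q)$ with legs $(a,b)$ if and only if it is a witness for $(Q,P)$ with legs $(b^\smile,a^\smile)$, and $T(a,b,\chi(P,Q))$ is equivalent to $T(b^\smile,a^\smile,\chi(Q,P))$ by (3). So we may assume $x\to y$.

*(R2).* This is where the triangle-free base alone failed; now the witness is found over $y$. Let $\sigma=\lambda_{xy}(i)$ and $c=\chi(P,Q)=u_j(\sigma)$, and let $a,b\in A$ with $T(a,b,c)$, that is, $T(c,b^\smile,a)$. This says $T(u_j(\sigma),b^\smile,a)$. By (H2), applied to $j$, $\sigma$, $a$ and $b^\smile$, there is $k\ne j$ with $H(j,k)=b^\smile$ and $u_k(\sigma)=a$. For $R=(y,k)$ we get $\chi(P,R)=u_k(\sigma)=a$ and $\chi(R,Q)=H(k,j)=b$. The argument includes the case $c=\varphi$.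

*(R3), legs $(a,\varphi)$ with $a\in C$.* Let $w\ne y$ be an out-neighbor of $x$; by E0 there are at least $K$ of them. Since $w\sim x\sim y$ and $X$ has no triangles, $w\not\sim y$. Put $u(\lambda_{xw}(i))=a$ and $u=\varphi$ elsewhere, and $R=(w,(u,z_0))$. Then $\chi(P,R)=a$ and $\chi(R,Q)=\varphi$.

*(R3), legs $(\varphi,b)$ with $b\in C$.* Let $w\ne x$ be an out-neighbor of $y$; again there are at least $K$, and $w\not\sim x$. Put $u(\lambda_{yw}(j))=b^\smile$ and $u=\varphi$ elsewhere, and $R=(w,(u,z_0))$. Then $\chi(Q,R)=b^\smile$, so $\chi(R,Q)=b$, and $\chi(P,R)=\varphi$. $\square$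

## 9. Choosing $m$ and $K$

It remains to show that E0, E1, E2 hold together with positive probability, with parameters for which Lemma 4 applies. Put
$$\mu=\lceil400+200\ln\alpha\rceil,\qquad m=256\,\alpha^3\mu,\qquad K=\lfloor\mu/2\rfloor\ge1 .$$

**Step 1: expected counts.** Each requirement in E0, E1, E2 asks for a number of vertices $w$. For a fixed requirement the events for different $w$ are independent, because they involve different edges. In E0 and E1 these are the edges $xw$. In E2 they are $xw$ and $yw$; an edge $xw$ cannot equal an edge $yw'$, since that would mean $w=y$, contradicting $x\not\sim y$. The orientation is independent of the independent set on the same edge. So the expected counts are at least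

- E0: $2m\cdot\frac12=m$;
- E1: $2m\cdot\frac12\cdot\frac1{8\alpha^3}=\frac m{8\alpha^3}$, by Lemma 7(a);
- E2: $m\cdot\frac14\cdot\frac1{64}=\frac m{256}$, by Lemma 7(b).

All of these are at least $\frac m{256\alpha^3}=\mu$.

**Step 2: concentration.** The Chernoff lower-tail bound says $\Pr[S\le\frac12\mathbb E S]\le e^{-\mathbb E S/8}$ for a sum $S$ of independent indicators. Hence each count exceeds $\mu/2$, and is therefore at least $K+1$, except with probability at most $e^{-\mu/8}$. The number of requirements is at most
$$|X|+|X||J|^2+|X|(|X|-1)|J|^2=|X|+|X|^2|J|^2\le2|V|^2.$$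
So E0, E1, E2 hold simultaneously with positive probability if $2|V|^2e^{-\mu/8}<1$.

**Step 3: one inequality for everything.** Lemma 4 also needs $|V|^2(\alpha+1)^2(3/4)^K<1$. Since $K\ge\mu/2-1$ and $\ln\frac43>\frac14$,
$$(3/4)^K\le\tfrac43(3/4)^{\mu/2}\le\tfrac43e^{-\mu/8}.$$
Both requirements therefore follow from
$$2(\alpha+1)^2|V|^2<e^{\mu/8}.\tag{6}$$

**Step 4: verifying (6).** By (H3),
$$|V|=5m|J|\le80\,m\,\alpha^4=20480\,\alpha^7\mu .$$
With $\alpha+1\le2\alpha$, the left side of (6) is at most $8\alpha^2\cdot20480^2\,\alpha^{14}\mu^2<3.36\cdot10^9\,\alpha^{16}\mu^2$. Since $\ln(3.36\cdot10^9)<22$, it suffices that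
$$\frac\mu8-2\ln\mu>22+16L,\qquad L=\ln\alpha\ge0 .$$
The left side is increasing in $\mu$ for $\mu>16$, and $\mu\ge400+200L$. At $400+200L=400(1+L/2)$ it equals
$$50+25L-2\ln400-2\ln(1+L/2)\ \ge\ 50+25L-12-L=38+24L>22+16L ,$$
where we used $\ln400<6$ and $\ln(1+L/2)\le L/2$. So (6) holds.

**Step 5: conclusion of the proof of Theorem 3.** Some outcome of the random choices satisfies E0, E1 and E2. For it, $\chi$ satisfies (R1) by Lemma 8, and (R2) and (R3)$_K$ by Lemma 9. By Lemma 4, $\mathcal A$ has a representation over the finite set $V$. Since $\mu\le401+200\ln\alpha\le401(1+\ln\alpha)$ and $\alpha\le n$,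
$$|V|\le20480\,\alpha^7\mu\le20480\cdot401\,\alpha^7(1+\ln\alpha)\le10^7\,n^7(1+\ln n),$$
because $20480\cdot401=8212480$. The lower bound was proved in Section 2. $\blacksquare$
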